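# Stable $\omega$-categorical graphs in which algebraic closure grows as fast as we like

## 1. Theorems A and B on the growth of algebraic closure

**Theorem A.** Let $f:\{1,2,\dots\}\to\mathbb N$. Let $s_0=1$ and let $s_1<s_2<\cdots$ be any integers with
$$s_{n+1}\ge 2s_n+2^{s_n}+4\quad(n\ge 0),\qquad 2^{s_n-1}\ge f(n)\quad(n\ge 1).$$
There is a countably infinite graph $M$ such that $Th(M)$ is $\omega$-categorical and stable and
$$2^{s_k-1}<g_M(k)<2^{s_{2k}+2}\qquad\text{for all }k\ge 1.$$
In particular $g_M(k)\ge f(k)$ for all $k\ge1$.

**Theorem B.** If $M$ is countably infinite, $\omega$-categorical and $\omega$-stable, then there is $c$ with $g_M(k)\le 2^{ck}$ for all $k\ge 1$. This is sharp in form: $g_M(k)=2^k$ for an infinite-dimensional $\mathbb F_2$-space. So "stable" cannot be strengthened to "$\omega$-stable" in Theorem A.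

Here, for a countably infinite $\omega$-categorical structure $M$,
$$g_M(k)=\max\{|\mathrm{acl}(X)| : X\subseteq M,\ |X|=k\}\qquad(k\ge1).$$

Let us unpack this. A countably infinite structure $M$ is *$\omega$-categorical* if every countable model of $Th(M)$ is isomorphic to $M$. By the theorem of Engeler, Ryll-Nardzewski and Svenonius this is equivalent to saying that $\mathrm{Aut}(M)$ has finitely many orbits on $M^n$ for every $n\ge 1$. In that case, for finite $X\subseteq M$, the orbits of $\mathrm{Aut}(M/X)$ on $M$ are finite in number and $X$-definable, and $\mathrm{acl}(X)$ is the union of the finite ones. So $\mathrm{acl}(X)$ is finite. Its size depends only on the orbit of an enumeration of $X$, and there are finitely many orbits on $M^k$, so the maximum $g_M(k)$ exists.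

A complete theory $T$ in a countable language is *$\lambda$-stable* ($\lambda$ an infinite cardinal) if $|S_1(B)|\le\lambda$ for every subset $B$, $|B|\le\lambda$, of a model of $T$. It is *stable* if it is $\lambda$-stable for some infinite $\lambda$; equivalently, no formula has the order property. It is *$\omega$-stable* if it is $\aleph_0$-stable. A formula $\varphi(x,y)$ with the independence property (for every $n$ there are $a_i$, $i\le n$, and $b_S$, $S\subseteq\{1,\dots,n\}$, with $\varphi(a_i,b_S)$ true exactly when $i\in S$) has the order property, so it makes $T$ unstable.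

The question is whether algebraic closure can grow arbitrarily quickly in stable $\omega$-categorical structures, and whether this can happen in a finite language. Without stability there is a known result of M. E. Pantano (1995): Hrushovski-type amalgamation constructions of $\omega$-categorical generic graphs give, for every $f$, a countably infinite $\omega$-categorical $M$ with $g_M(k)\ge f(k)$ for all sufficiently large $k$. Theorem A answers yes to both parts: given $f$, a sequence $(s_n)$ as required is chosen recursively, and the resulting $M$ is a graph, so its language is one binary relation.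

**Small examples.** In a pure infinite set, $\mathrm{acl}(X)=X$ and $g_M(k)=k$. In the graph consisting of infinitely many disjoint copies of the complete graph $K_m$, $\mathrm{acl}(X)$ is the union of the copies that meet $X$, so $g_M(k)=mk$. In a countably infinite $\mathbb F_2$-vector space, an element outside the span of $X$ has infinitely many conjugates over $X$, so $\mathrm{acl}(X)$ is the span and $g_M(k)=2^k$. All three are $\omega$-categorical and $\omega$-stable. (For the vector space: a nonrealized 1-type over a countable subspace says only "not in this subspace".) Theorem B says that $\omega$-stable examples never do essentially better than the third.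

**Unary predicates are not enough.** Suppose $M$ is countably infinite and $\omega$-categorical in a language with only unary predicates. Two elements satisfying the same predicates are exchanged by a transposition that is an automorphism. So the orbits on $M$ are the classes of "same predicates", and there are finitely many. If $b\notin X$ lies in an infinite class, transpositions moving $b$ inside its class and avoiding $X$ show $b\notin\mathrm{acl}(X)$. The finite classes lie in $\mathrm{acl}(\emptyset)$. So $\mathrm{acl}(X)=X\cup\mathrm{acl}(\emptyset)$ and $g_M(k)\le k+|\mathrm{acl}(\emptyset)|$. Thus one binary relation is the least possible among relational languages.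

Sections 2–8 prove Theorem A from scratch. Section 9 proves Theorem B from cited structure theory, independently of Theorem A.

## 2. Vertices minus weighted edges

Subgraphs are always induced. Fix for now a weight $\alpha\in(0,1)$. For a finite graph $A$ let
$$\delta(A)=|A|-\alpha\, e(A),$$
where $e(A)$ is the number of edges. For finite subsets $A,B$ of a graph, counting vertices and edges gives
$$\delta(A\cup B)=\delta(A)+\delta(B)-\delta(A\cap B)-\alpha\,e(A\setminus B,B\setminus A),\tag{1}$$
where $e(U,V)$ is the number of edges between $U$ and $V$.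

**Definition.** For finite $A\subseteq B$ write $A\le B$ if $\delta(A)\le\delta(B')$ whenever $A\subseteq B'\subseteq B$.

**Example.** A vertex $x$ of an edge $xy$ satisfies $\{x\}\le\{x,y\}$, since $1\le2-\alpha$. Let $B$ be the path $x\,z\,y$. Then $\delta(B)=3-2\alpha$ and $\delta(\{x,y\})=2$. So $\{x,y\}\le B$ exactly when $\alpha\le\frac12$. For $\alpha>\frac12$ a common neighbor of $x$ and $y$ makes $\delta$ drop.

Two properties hold for every $\alpha$.
$$\text{If }A\le B\text{ and }D\subseteq B,\text{ then }A\cap D\le D.\tag{2}$$
Indeed, let $A\cap D\subseteq D'\subseteq D$. Then $A\cap D'=A\cap D$, and (1) gives $\delta(D')-\delta(A\cap D)\ge\delta(A\cup D')-\delta(A)\ge0$, since $A\subseteq A\cup D'\subseteq B$.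
$$\text{If }A\le B\le D,\text{ then }A\le D.\tag{3}$$
Indeed, let $A\subseteq D'\subseteq D$. By (2), $B\cap D'\le D'$, so $\delta(D')\ge\delta(D'\cap B)$. And $A\subseteq D'\cap B\subseteq B$ gives $\delta(D'\cap B)\ge\delta(A)$.

**Definition.** Let $h:\mathbb N\to\mathbb R$ be non-decreasing with $h(0)=0$. Let $\mathcal C$ be the class of finite graphs $A$ with $\delta(B)\ge h(|B|)$ for all $B\subseteq A$.

The class is closed under subgraphs, and $\emptyset\le A$ for $A\in\mathcal C$ because $\delta\ge h\ge0$ on subsets of $A$. The plan is to build a countable graph $M$ that realizes all possible extensions $A\le B$ inside $\mathcal C$. The closure of a finite $X$ will be the set $B\supseteq X$ that minimizes $\delta(B)$. If $h$ is unbounded, then $h(|B|)\le\delta(B)\le\delta(X)\le|X|$ bounds $|B|$. This gives $\omega$-categoricity, and the slower $h$ grows, the more room there is for large closures.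

To build $M$ one needs amalgamation. If $B_1\cap B_2=A$, the *free amalgam* of $B_1$ and $B_2$ over $A$ is the graph on $B_1\cup B_2$ with no edges between $B_1\setminus A$ and $B_2\setminus A$. By (1), its $\delta$ equals $\delta(B_1)+\delta(B_2)-\delta(A)$.

## 3. Rational weights fail in one of two ways

The simplest choice is a rational weight; take $\alpha=\frac12$, with $h$ unbounded and $h(m)\le\frac14\log_2m$ for $m\ge1$.

**Failure of amalgamation.** Let $A=\{x,y\}$ and let $B$ be the path $x\,z\,y$. Then $\delta(B)=2=\delta(A)$, so $A\le B$, and $B\in\mathcal C$ (its nonempty subsets have $\delta\ge1\ge h(3)$). The free amalgam of $r$ copies of $B$ over $A$ has $r+2$ vertices and $2r$ edges, so $\delta=2$ for every $r$. Since $h$ is unbounded, it leaves $\mathcal C$ when $r$ is large. The cause is an extension with $\delta(B)=\delta(A)$: it can be added at no cost.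

**Failure of stability.** One repair is to use the strict relation $A\le^*B$, meaning $\delta(A)<\delta(B')$ whenever $A\subsetneq B'\subseteq B$. Now the common neighbor $z$ above belongs to the closure of $\{x,y\}$. But consider the graph $G$ with vertices $a_i$ ($1\le i\le n$), $b_S$ ($S\subseteq\{1,\dots,n\}$) and, for each $i\in S$, a vertex $c_{i,S}$ adjacent to exactly $a_i$ and $b_S$. There are no other edges.

Let $\emptyset\ne B\subseteq G$ contain $u$ vertices of the form $a_i$ or $b_S$, let $w$ be the number of $c$'s in $B$ that do not have both neighbors in $B$, and let $v\le u^2$ be the number of the remaining $c$'s. Each edge meets exactly one $c$, so $\delta(B)\ge u+\frac w2$. If $u=0$ then $\delta(B)=|B|\ge h(|B|)$. If $u\ge1$, put $t=u+\frac w2\ge1$. Then $|B|\le 2t+t^2\le3t^2\le16^t$, where the last inequality holds because $16^t=(2^t)^2(2^t)^2\ge4t^2$. So $h(|B|)\le t\le\delta(B)$. Hence $G\in\mathcal C$, and $\delta(B)>0$ for nonempty $B$, so $\emptyset\le^*G$.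

In any graph in which $G$ sits so that $G\le^*B$ for all finite $B\supseteq G$, no vertex $z$ outside $G$ is adjacent to both $a_i$ and $b_S$: otherwise $\delta(G\cup\{z\})\le\delta(G)+1-2\cdot\frac12=\delta(G)$. So "$x$ and $y$ have a common neighbor" holds of $(a_i,b_S)$ exactly when $i\in S$. A generic graph for $\le^*$ contains such copies of $G$ for all $n$, and is therefore unstable.

Both failures come from extensions with $\delta(B)=\delta(A)$, $A\ne B$. If $\alpha$ is irrational there are none: for $A\subsetneq B'$,
$$\delta(B')-\delta(A)=|B'\setminus A|-q\alpha\ne0\qquad(q=e(B')-e(A)).$$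
So $\le$ and $\le^*$ coincide. **From now on $\alpha$ is irrational.** The price is that the difference $\delta(B')-\delta(A)$ can be positive and extremely small.

## 4. The gap function and free amalgamation

For $m\ge1$ put
$$\varepsilon(m)=\min\{p-q\alpha>0:\ p,q\in\mathbb Z,\ 1\le p\le m,\ q\ge0\}.$$
The set is finite (since $q<p/\alpha$) and nonempty, and $\varepsilon$ is non-increasing. It is the least positive price of an extension by at most $m$ vertices.

**Lemma 1.** Let $\alpha\in(0,1)$ be irrational, and let $h$ be non-decreasing with $h(0)=0$ and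
$$h(2m)\le h(m)+\varepsilon(m)\qquad(m\ge1).\tag{4}$$
If $A\le B_1$ and $A\le B_2$ with $B_1,B_2\in\mathcal C$, and $F$ is the free amalgam of $B_1,B_2$ over $A$, then $F\in\mathcal C$ and $B_1,B_2\le F$.

*Proof.* **Step 1: $B_1$ and $B_2$ are self-sufficient in $F$.** If $B_1\subseteq D\subseteq F$, then $D$ is the free amalgam of $B_1$ and $D\cap B_2$ over $A$, so $\delta(D)=\delta(B_1)+\delta(D\cap B_2)-\delta(A)\ge\delta(B_1)$. The same works for $B_2$.

**Step 2: reduce membership in $\mathcal C$ to one inequality.** Let $D\subseteq F$. Then $D$ is the free amalgam of $D\cap B_1,D\cap B_2\in\mathcal C$ over $D\cap A$, and $D\cap A\le D\cap B_i$ by (2). So $D$ satisfies the same hypotheses as $F$, and it suffices to prove $\delta(F)\ge h(|F|)$ for every $F$ as in the lemma.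

**Step 3: pay for doubling the size with one gap.** Let $\beta_i=|B_i\setminus A|$. If some $\beta_i=0$, then $F$ is $B_1$ or $B_2$ and there is nothing to do. Otherwise let $\beta_1\ge\beta_2\ge1$ without loss of generality. By $A\le B_2$ and irrationality, $\delta(B_2)-\delta(A)=\beta_2-q\alpha$ is strictly positive, with $q\ge0$ and $1\le\beta_2\le\beta_1\le|B_1|$. So it is at least $\varepsilon(|B_1|)$, and by (4)
$$\delta(F)=\delta(B_1)+\bigl(\delta(B_2)-\delta(A)\bigr)\ge h(|B_1|)+\varepsilon(|B_1|)\ge h(2|B_1|)\ge h(|F|),$$
because $|F|=|B_1|+\beta_2\le2|B_1|$. $\square$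

We need $h$ unbounded, and (4) gives $h(2^i)\le h(1)+\sum_{t<i}\varepsilon(2^t)$. So $\sum_t\varepsilon(2^t)$ must diverge. This rules out natural weights.

**Example: the golden weight.** Let $\phi=\frac{1+\sqrt5}2$ and $\alpha=1/\phi$. With Fibonacci numbers $F_1=F_2=1$, both sides of $F_j-F_{j+1}/\phi=(-1/\phi)^{j+1}$ satisfy $u_{j+2}=u_{j+1}+u_j$ and agree for $j=1,2$, so the identity holds for all $j$. Given $i\ge0$, take $j$ odd with $F_j\le2^i<F_{j+2}$. Then, with $p=F_j$ and $q=F_{j+1}$, we get $\varepsilon(2^i)\le\phi^{-(j+1)}\le1/F_{j+2}<2^{-i}$, where we used $F_n\le\phi^{n-1}$. So (4) forces $h(2^i)<h(1)+2$ for all $i$, and $h$ is bounded. For this weight Lemma 1 does not give $\omega$-categoricity.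

What is needed is an irrational $\alpha$ for which $\varepsilon$ stays constant-sized for a very long time before each drop. Then $h$ can gain a fixed amount on each plateau. A number extremely close to rationals $a_n/b_n$ has this property: while $p,q$ are small compared with the quality of the approximation, $p-q\alpha$ behaves like $p-qa_n/b_n$, which is at least $1/b_n$ when positive.

## 5. A weight with long plateaus, and a slow control function

Let $(s_n)$ be as in Theorem A, and put
$$\alpha=\sum_{i\ge0}2^{-s_i},\qquad b_n=2^{s_n},\qquad \alpha_n=\sum_{i\le n}2^{-s_i}=\frac{a_n}{b_n},\qquad a_n=\sum_{i\le n}2^{s_n-s_i}.$$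
Since $s_1\ge8$, $\frac12<\alpha<\frac12+2^{-7}<\frac58$. The gaps $s_{n+1}-s_n$ tend to infinity, so the binary expansion of $\alpha$ is not eventually periodic and $\alpha$ is irrational. Also $0<\alpha-\alpha_n<2^{1-s_{n+1}}$.

**Step 1: the plateaus of $\varepsilon$.** We show
$$\text{if }m\le2^{s_{n+1}-s_n-3},\text{ then }\varepsilon(m)\ge2^{-s_n-1}.\tag{5}$$
Let $1\le p\le m$, $q\ge0$ and $p-q\alpha>0$. Then $q<p/\alpha<2m$. Since $p>q\alpha\ge q\alpha_n$, the integer $pb_n-qa_n$ is at least $1$, so $p-q\alpha_n\ge2^{-s_n}$. And $q(\alpha-\alpha_n)\le2m\cdot2^{1-s_{n+1}}\le2^{-s_n-1}$. Subtracting, $p-q\alpha\ge2^{-s_n-1}$.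

**Step 2: definition of $h$, rising only on plateaus.** Let $I_n=\{s_n+1,\dots,s_n+2^{s_n}\}$ for $n\ge0$. Since $s_n+2^{s_n}<s_{n+1}+1$, these sets are disjoint and increasing. Define $H:\mathbb N\to\mathbb R$ by $H(0)=0$ and
$$H(i+1)-H(i)=\begin{cases}2^{-s_n-1}&\text{if }i\in I_n,\\0&\text{if }i\notin\bigcup_nI_n.\end{cases}$$
The set $I_n$ has $2^{s_n}$ elements, so the total increment over it is $\frac12$. The increments up to $H(s_n+1)$ are those at $i\le s_n$, which comprise exactly $I_0,\dots,I_{n-1}$. Hence
$$H(s_n+1)=\frac n2.\tag{6}$$
So $H$ is unbounded. Put $h(0)=0$ and $h(m)=H(\lfloor\log_2m\rfloor)$ for $m\ge1$. Then $h$ is non-decreasing and unbounded. The increments of $H$ are at most $\frac14$, so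
$$h(m)\le\tfrac14\log_2m\le\tfrac{m-1}4\qquad(m\ge1).\tag{7}$$
For example $I_0=\{2,3\}$, so $H(0)=H(1)=H(2)=0$, $H(3)=\frac14$, $H(4)=\frac12$, and then $H$ is constant until $i=s_1+1$.

**Step 3: condition (4) holds.** Let $2^i\le m<2^{i+1}$. Then $h(2m)-h(m)=H(i+1)-H(i)$. This is $0$ unless $i\in I_n$ for some $n$. In that case it equals $2^{-s_n-1}$, and
$$m<2^{i+1}\le2^{s_n+2^{s_n}+1}\le2^{s_{n+1}-s_n-3}$$
by the growth condition on $(s_n)$. So (5) gives $\varepsilon(m)\ge2^{-s_n-1}$. This proves (4), and Lemma 1 applies to these $\alpha$ and $h$, which are fixed until the end of Section 8.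

## 6. The generic graph and its algebraic closure

**Step 1: building $M$ so that every extension in $\mathcal C$ is realized.** Up to isomorphism there are only countably many finite graphs, so there are countably many tasks $(i,A,B)$ with $A\le M_i$ and $A\le B\in\mathcal C$. Start with $M_0=\emptyset$ and arrange that each task is treated at some stage $j\ge i$. When $(i,A,B)$ is treated at stage $j$, we have $A\le M_i\le M_j$, so $A\le M_j$ by (3). Let $M_{j+1}$ be the free amalgam of $M_j$ and (a copy of) $B$ over $A$. By Lemma 1, $M_{j+1}\in\mathcal C$, $M_j\le M_{j+1}$ and $B\le M_{j+1}$. Thus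
$$\emptyset=M_0\le M_1\le M_2\le\cdots,$$
and whenever $A\le M_i$ and $A\le B\in\mathcal C$, there are $j\ge i$ and an embedding $g:B\to M_j$ over $A$ with $g(B)\le M_j$. Let $M=\bigcup_iM_i$. It is countable. It is infinite, since $B$ may be $M_i$ with an isolated point added (the free amalgam of $M_i$ and a point over $\emptyset$), taking $A=M_i$. Every finite subgraph of $M$ lies in some $M_i$, so it is in $\mathcal C$.

**Step 2: the closure operator, in any graph with all finite subgraphs in $\mathcal C$.** We work in this generality because Section 8 uses elementary extensions. Let $\mathfrak N$ be a graph all of whose finite subgraphs are in $\mathcal C$. For finite $X\subseteq\mathfrak N$ put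
$$d(X)=\min\{\delta(B):X\subseteq B\subseteq\mathfrak N\text{ finite}\},\qquad \mu(k)=\max\{m:h(m)\le k\}<\infty.$$
*The minimum exists.* If $\delta(B)\le\delta(X)$, then $h(|B|)\le\delta(B)\le\delta(X)\le|X|$, so $|B|\le\mu(|X|)$. So only finitely many values of $\delta$ are relevant.

*The minimizer is unique.* If $B_1,B_2$ are minimizers, then by (1) $\delta(B_1\cup B_2)\le2d(X)-\delta(B_1\cap B_2)\le d(X)$, because $B_1\cap B_2\supseteq X$. So $\delta(B_1\cup B_2)=d(X)=\delta(B_1)$, and irrationality gives $B_1\cup B_2=B_1$. Symmetrically $B_1\cup B_2=B_2$.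

**Definition.** The unique minimizer is $\mathrm{cl}(X)$. It satisfies $|\mathrm{cl}(X)|\le\mu(|X|)$.

*It is definable over $X$ and so algebraic.* Let $m=|\mathrm{cl}(X)|$ and $e=e(\mathrm{cl}(X))$. By uniqueness, $\mathrm{cl}(X)$ is the solution set of the formula over $X$ saying "$x$ belongs to some $m$-element set containing $X$ with exactly $e$ edges". So $\mathrm{cl}(X)\subseteq\mathrm{acl}(X)$ in the structure $\mathfrak N$.

*Example.* If $z$ is adjacent to $x$ and $y$, then $z\in\mathrm{cl}(\{x,y\})$. Otherwise, with $B=\mathrm{cl}(\{x,y\})$, we get $\delta(B\cup\{z\})\le\delta(B)+1-2\alpha<\delta(B)$. So two distinct vertices have at most $\mu(2)$ common neighbors.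

*Idempotence and monotonicity.* $\mathrm{cl}(\mathrm{cl}(X))=\mathrm{cl}(X)$, because a set containing $\mathrm{cl}(X)$ contains $X$. If $X\subseteq X'$ then clearly $d(X)\le d(X')$. Also $\mathrm{cl}(X)\subseteq\mathrm{cl}(X')$: since $\mathrm{cl}(X)\cap\mathrm{cl}(X')\supseteq X$,
$$\delta(\mathrm{cl}X\cup\mathrm{cl}X')\le\delta(\mathrm{cl}X')+d(X)-\delta(\mathrm{cl}X\cap\mathrm{cl}X')\le\delta(\mathrm{cl}X'),$$
and uniqueness of the minimizer for $X'$ gives $\mathrm{cl}X\cup\mathrm{cl}X'=\mathrm{cl}X'$.

*Submodularity.* For finite $X,Y$,
$$d(X\cup Y)+d(X\cap Y)\le d(X)+d(Y).\tag{8}$$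
Apply (1) to $\mathrm{cl}X$ and $\mathrm{cl}Y$: $d(X\cup Y)\le\delta(\mathrm{cl}X\cup\mathrm{cl}Y)\le d(X)+d(Y)-\delta(\mathrm{cl}X\cap\mathrm{cl}Y)$, and $\mathrm{cl}X\cap\mathrm{cl}Y\supseteq X\cap Y$.

**Definition.** A set $C\subseteq\mathfrak N$, finite or not, is *closed* if $\mathrm{cl}(F)\subseteq C$ for each finite $F\subseteq C$. For finite $A$ this means $\mathrm{cl}(A)=A$ (use monotonicity), equivalently $A\le B$ for all finite $B\supseteq A$.

Intersections of closed sets are closed, and so are unions of directed families of closed sets.

**Step 3: Extension and Homogeneity in $M$.** A finite $A\subseteq M_i$ is closed in $M$ if and only if $A\le M_i$. Indeed, if $A\le M_i$ then $A\le M_j$ for all $j\ge i$ by (3), and every finite $B\supseteq A$ lies in some such $M_j$. The converse is clear. So Step 1 gives: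

**(Extension)** If $A\subseteq M$ is finite and closed and $A\le B\in\mathcal C$, there is an embedding $B\to M$ over $A$ with closed image.

**(Homogeneity)** Every isomorphism between finite closed subsets of $M$ extends to an automorphism of $M$.

Homogeneity is a back-and-forth argument. Let $\theta:A\to A'$ be an isomorphism of finite closed sets and $b\in M$. Put $B=\mathrm{cl}(A\cup\{b\})\in\mathcal C$; then $A\le B$. Transport $B$ along $\theta$ to an extension $B'$ of $A'$; then $A'\le B'\in\mathcal C$, and Extension embeds $B'$ over $A'$ with closed image. So $\theta$ extends to an isomorphism of $B$ onto a finite closed set. Alternate the two directions through an enumeration of $M$.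

**Step 4: $M$ is $\omega$-categorical.** Let $x,y\in M^n$. If there is an isomorphism $\mathrm{cl}(x)\to\mathrm{cl}(y)$ taking $x$ to $y$, then Homogeneity puts $x$ and $y$ in the same orbit. These are graphs with at most $\mu(n)$ vertices and a named $n$-tuple, so there are finitely many isomorphism types. Hence there are finitely many orbits on $M^n$ for every $n$.

**Step 5: $\mathrm{acl}=\mathrm{cl}$ in $M$.** We know $\mathrm{cl}(X)\subseteq\mathrm{acl}(X)$. Let $b\notin A=\mathrm{cl}(X)$ and $B=\mathrm{cl}(A\cup\{b\})$. Let $F_r$ be the free amalgam of $r$ copies of $B$ over $A$. By induction on $r$, $F_r\in\mathcal C$, $A\le F_r$, and each copy of $B$ is $\le F_r$: apply Lemma 1 to $F_{r-1}$ and $B$ over $A$, and use (3). By Extension, embed $F_r$ in $M$ over $A$ with closed image; each copy of $B$ is then closed, by (3). By Homogeneity, the isomorphism over $A$ from $B$ to each copy extends to an automorphism. The copies are disjoint outside $A$ and $b\notin A$, so $b$ has at least $r$ conjugates over $A$, for every $r$. So $b\notin\mathrm{acl}(A)$, and $\mathrm{acl}(A)=\mathrm{acl}(X)$ because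 $X\subseteq A\subseteq\mathrm{acl}(X)$.

**Step 6: the upper bound in Theorem A.** If $|X|=k$, then $h(|\mathrm{cl}X|)\le\delta(\mathrm{cl}X)=d(X)\le k$. By (6), and since $s_{2k}+1\in I_{2k}$, $H(s_{2k}+2)=k+2^{-s_{2k}-1}>k$. So $|\mathrm{cl}X|\ge2^{s_{2k}+2}$ is impossible, and $|\mathrm{acl}(X)|<2^{s_{2k}+2}$. Hence $g_M(k)<2^{s_{2k}+2}$.

## 7. Balanced paths and the lower bound

A slow $h$ only allows large closures; we must exhibit one. We want a graph $A\in\mathcal C$ and a set $X\subseteq A$ of $n$ points with $\mathrm{cl}(X)=A$ and $|A|$ about $2^{s_n}$. The approximation $\alpha_n=a_n/b_n<\alpha$ suggests adding $a_n$ vertices and $b_n$ edges to $X$: this changes $\delta$ by $a_n-b_n\alpha$, which is negative but tiny. The difficulty is to distribute the edges so that no smaller set of new vertices already has negative relative $\delta$.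

**Toy model.** Pretend for a moment that $\alpha$ is slightly larger than $\frac58$. Take a path $y_1\cdots y_5$ and join four of its vertices ("marked") to points of $X$: that is $4+4=8$ new edges on $5$ new vertices, with total $5-8\alpha<0$. If the marks are at $y_1,y_2,y_3,y_4$, then the segment $y_1\cdots y_4$ carries $3+4$ edges and contributes $4-7\alpha\approx-\frac38<0$, so the closure of $X$ is not forced to include $y_5$. If the marks are at $y_1,y_2,y_4,y_5$, then $\{y_1,y_2\}$ and $\{y_4,y_5\}$ contribute $2-3\alpha\approx\frac18$, while $y_1\cdots y_4$ and $y_2\cdots y_5$ contribute $4-6\alpha\approx\frac14$. The other proper segments carry at most two edges on two vertices ($2-2\alpha>0$), at most four on three ($3-4\alpha>0$), or one on a single vertex ($1-\alpha>0$). Only the whole path is negative. The good marks are where $\lfloor\frac35i\rfloor$ jumps, together with $y_1$.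

**Step 1: the graph $A_n$.** Fix $n\ge1$ and put $k=n$. The number $a_n$ is odd (its last summand is $1$, the others are even) and $a_n>b_n/2$ (its first summand is $2^{s_n-1}$ and there are others). Also $a_n<b_n$, and $\gcd(a_n,b_n)=1$. Put
$$p=a_n,\qquad\rho=\frac{b_n-a_n}{a_n}\in(0,1),\qquad\beta=b_n\alpha-a_n=b_n(\alpha-\alpha_n).$$
The fraction $\rho$ is in lowest terms, and
$$0<\beta<2^{s_n+1-s_{n+1}}\le2^{-s_n-3-2^{s_n}}.$$
The vertices of $A=A_n$ are $X=\{x_0,\dots,x_{k-1}\}$, with no edges inside $X$, and a path $Y=y_1y_2\cdots y_p$. Call $y_1$ *marked*, and for $i\ge2$ call $y_i$ marked if and only if $\lfloor i\rho\rfloor-\lfloor(i-1)\rho\rfloor=1$. List the marked vertices along the path as $v_0,\dots,v_{t-1}$ and join $v_r$ to $x_{r\bmod k}$. There are no other edges.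

Since $\lfloor\rho\rfloor=0$, the vertices $y_1,\dots,y_j$ contain exactly $1+\lfloor j\rho\rfloor$ marked ones. So $t=b_n-a_n+1$ and $e(A)=(p-1)+t=b_n$. We have $s_n\ge n+7$ (as $s_1\ge8$), and therefore $b_n-a_n=b_n(1-\alpha_n)\ge\frac38\,2^{s_n}\ge n$. So $t\ge k$ and every $x\in X$ has a neighbor in $Y$. Also $n\le2^{s_n}$ and $a_n<2^{s_n}$ give $|A|=n+a_n<2^{s_n+1}$, hence by (6)
$$h(|A|)\le H(s_n)\le H(s_n+1)=\frac k2.\tag{9}$$

For $n=1$ the picture is simple. Here $a_1=2^{s_1-1}+1$ and $t=a_1-1$, so all path vertices but one are marked. Since $i\rho=i-2i/a_1$, the value $\lfloor i\rho\rfloor$ is $i-1$ for $1\le i\le\frac{a_1-1}2$ and $i-2$ for $\frac{a_1+1}2\le i\le a_1$. So the unmarked vertex is the middle one, and $x_0$ is joined to all the others.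

**Step 2: relative $\delta$ of segments.** For $X'\subseteq X$ and $Z\subseteq Y$ put $\delta(Z/X')=\delta(X'\cup Z)-|X'|$. There are no edges inside $X'$ and none between different components of $Z$, so this is the sum of $\delta(S/X')$ over the components $S$ of $Z$, which are segments of the path. Let $S=\{y_i,\dots,y_j\}$ have length $\ell=j-i+1$ and $\tau(S)$ marked vertices. Since $1-\alpha-\alpha\rho=1-\alpha b_n/a_n=-\beta/a_n$,
$$\delta(S/X)=\ell-(\ell-1)\alpha-\alpha\tau(S)=-\frac{\ell}{a_n}\beta+\alpha\bigl(1+\rho\ell-\tau(S)\bigr).\tag{10}$$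
Write $\{\cdot\}$ for the fractional part.

If $i=1$, then $\tau(S)=1+\lfloor j\rho\rfloor$ and $\ell=j$, so $1+\rho\ell-\tau(S)=\{j\rho\}$. Because $\rho$ has denominator $a_n=p$ in lowest terms, this is at least $1/a_n$ for $j<p$ and is $0$ for $j=p$.

If $i>1$, then $\tau(S)=\lfloor j\rho\rfloor-\lfloor(i-1)\rho\rfloor$, so $1+\rho\ell-\tau(S)=1+\{j\rho\}-\{(i-1)\rho\}\ge1/a_n$, because a fractional part with denominator $a_n$ is at most $1-1/a_n$.

As $\ell\le a_n$, $\alpha>\frac12$, $a_n<b_n$ and $\beta<2^{-s_n-3}$, we obtain
$$\delta(S/X)\ge\frac{\alpha}{a_n}-\beta>2^{-s_n-1}-2^{-s_n-3}>0\quad(S\ne Y),\qquad\delta(Y/X)=-\beta<0.\tag{11}$$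
In every case $\delta(S/X)\ge-\beta$. For $X'\subseteq X$,
$$\delta(S/X')=\delta(S/X)+\alpha\, e(S,X\setminus X').\tag{12}$$
If $X'\ne X$, then $e(Y,X\setminus X')\ge1$, so $\delta(Y/X')\ge\alpha-\beta>0$. Adding over components,
$$\delta(Z/X')\ge0\quad\text{whenever }(X',Z)\ne(X,Y).\tag{13}$$

**Step 3: $A\in\mathcal C$, so that $A$ may be placed in $M$.** We show by induction on $|B|$ that $B\in\mathcal C$ for all $B\subseteq A$. Let $B=X'\cup Z$ with $X'\subseteq X$ and $Z\subseteq Y$. All proper subsets of $B$ are in $\mathcal C$ by induction, so in each case it suffices to prove $\delta(B)\ge h(|B|)$ or to invoke Lemma 1.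

*Case $B=A$.* $\delta(A)=k-\beta\ge\frac k2\ge h(|A|)$ by (9).

*Case $Z=\emptyset$.* $\delta(B)=|B|\ge h(|B|)$ by (7), and trivially if $B=\emptyset$.

*Case where $Z$ has at least two components.* Let $S$ be one of them. Then $B$ is the free amalgam over $X'$ of $X'\cup S$ and $X'\cup(Z\setminus S)$. Both are proper subsets of $B$, so both are in $\mathcal C$. No subset of $S$ or of $Z\setminus S$ equals $Y$, so (13) gives $X'\le X'\cup S$ and $X'\le X'\cup(Z\setminus S)$. Lemma 1 gives $B\in\mathcal C$.

*Case $B\ne A$ and $Z=S$ is one segment.* Let $j=|X'|$, $\ell=|S|$, $\tau=\tau(S)$. The marked vertices of $S$ are consecutive in the list $v_0,v_1,\dots$.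

If $\tau<k$, they have distinct neighbors in $X$, so $e(S,X')\le j$ and, by (7),
$$\delta(B)\ge j+\ell-(\ell-1)\alpha-\alpha j\ge(1-\alpha)(j+\ell)\ge\tfrac38|B|\ge h(|B|).$$

If $\tau\ge k$, every $x\in X$ has a neighbor in $S$, so $e(S,X\setminus X')\ge k-j$. By (12) and $\delta(S/X)\ge-\beta$,
$$\delta(B)\ge j+\alpha(k-j)-\beta\ge\alpha k-\beta\ge\tfrac k2+2^{-s_1}-\beta\ge\tfrac k2\ge h(|A|)\ge h(|B|),$$
using $\alpha>\frac12+2^{-s_1}$, $\beta<2^{-s_n}\le2^{-s_1}$ and (9). This completes the induction.

**Step 4: $\mathrm{cl}(X)=A$.** By Extension with $\emptyset\le A$, we may take $A$ to be a closed subset of $M$. Then $\mathrm{cl}(X)\subseteq A$, so $\mathrm{cl}(X)$ is the unique minimizer of $\delta$ among the $B$ with $X\subseteq B\subseteq A$. By (13), $\delta(X\cup Z)\ge k$ for $Z\subsetneq Y$, whereas $\delta(A)=k-\beta<k$. So $\mathrm{cl}(X)=A$. By Step 5 of Section 6,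
$$g_M(n)\ge|\mathrm{acl}(X)|=n+a_n>2^{s_n-1}\ge f(n)\qquad\text{for every }n\ge1.$$

All of Theorem A is now proved except stability.

## 8. Counting types over a model

Let $T=Th(M)$, let $N\models T$ be any model (it is infinite), and let $\mathfrak M\succ N$ realize every type in $S_1(N)$. For each finite graph outside $\mathcal C$, the sentence forbidding an induced copy is true in $M$, hence in $\mathfrak M$. So all finite subgraphs of $\mathfrak M$ are in $\mathcal C$, and Step 2 of Section 6 provides $d$ and $\mathrm{cl}$ on $\mathfrak M$. We shall show that the type of $a$ over $N$ is determined by a countable graph attached to a countable subset of $N$.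

**Step 1: isomorphisms between closed sets are elementary.** *If $C_1,C_2\subseteq\mathfrak M$ are closed and $g:C_1\to C_2$ is a graph isomorphism, then $g$ is elementary.*

For a finite closed $D$ with enumeration $\bar a$ and $|D|=m$, let $\chi_D(\bar x)$ say that $\bar x$ has the diagram of $\bar a$ and that no $B\supseteq\bar x$ with $|B|\le\mu(m)$ has $\delta(B)<\delta(\bar x)$. This is one first-order formula. In every model of $T$ it says exactly that $\bar x$ enumerates a closed set isomorphic to $D$ via $\bar a\mapsto\bar x$, because closures of $m$-element sets have size at most $\mu(m)$. By Homogeneity all realizations of $\chi_D$ in $M$ satisfy the same formulas. So for each formula $\varphi(\bar x)$, one of $\forall\bar x(\chi_D\to\varphi)$ and $\forall\bar x(\chi_D\to\neg\varphi)$ is in $T$.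

Let $F\subseteq C_1$ be finite and $D=\mathrm{cl}(F)\subseteq C_1$. Then $g(D)$ is closed. Otherwise $\mathrm{cl}(g(D))$, which lies in $C_2$, has smaller $\delta$ than $g(D)$; so $g^{-1}(\mathrm{cl}(g(D)))\supseteq D$ has smaller $\delta$ than $D$, contradicting that $D$ is closed. Hence corresponding enumerations of $D$ and $g(D)$ both satisfy $\chi_D$, and $g|_D$ preserves all formulas. As $F$ was arbitrary, $g$ is elementary.

**Step 2: $N$ is closed in $\mathfrak M$.** For finite $F\subseteq N$, $\mathrm{cl}(F)\subseteq\mathrm{acl}(F)\subseteq N$, since $N\prec\mathfrak M$.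

**Step 3: a countable set that nearly carries the relative dimension of $a$.** Let $a\in\mathfrak M\setminus N$, and write $aF$ for $\{a\}\cup F$. For finite $F\subseteq N$ put $d(a/F)=d(aF)-d(F)\ge0$. If $F\subseteq F'$ are finite subsets of $N$, then (8) applied to $aF$ and $F'$, whose intersection is $F$, gives $d(a/F')\le d(a/F)$. Let $r=\inf_Fd(a/F)$. Nothing guarantees that this infimum is attained, so we choose a countable $C_0\subseteq N$ with $\inf\{d(a/F):F\subseteq C_0\text{ finite}\}=r$. Put
$$A=\bigcup\{\mathrm{cl}(aF):F\subseteq C_0\text{ finite}\},\qquad C=A\cap N.$$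
Both are countable, and both are closed ($A$ is a directed union of closed sets).

**Step 4: finite approximations to $(A,C)$.** *For each $\epsilon>0$ and finite $E\subseteq A$ there is a finite closed $F\subseteq C$ such that, with $A_F=\mathrm{cl}(aF)$,*
$$E\subseteq A_F\subseteq A,\qquad A_F\cap N=F,\qquad d(a/F)<r+\epsilon.\tag{14}$$
Take a finite $F_0\subseteq C_0$ with $d(a/F_0)<r+\epsilon$ and $E\subseteq\mathrm{cl}(aF_0)$; this is possible because both conditions persist when $F_0$ grows. Put $F=\mathrm{cl}(aF_0)\cap N$, a finite closed subset of $C$. As $aF_0\subseteq aF\subseteq\mathrm{cl}(aF_0)$, we have $\mathrm{cl}(aF)=\mathrm{cl}(aF_0)$. So $A_F\cap N=F$, and $d(a/F)\le d(a/F_0)<r+\epsilon$ because $F_0\subseteq F$.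

**Step 5: $A$ and $N$ are freely joined over $C$.** *There are no edges between $A\setminus C$ and $N\setminus C$.*

Suppose $u\in A\setminus C$ and $v\in N\setminus C$ are adjacent. Take $F$ from (14) for $\epsilon=\alpha$ and $E=\{u\}$, and let $G=\mathrm{cl}(F\cup\{v\})\subseteq N$. Since $A_F\cap N=F$, we have $A_F\cap G=F$. Moreover $u\in A_F\setminus G$ because $u\notin N$, and $v\in G\setminus A_F$ because $A_F\cap N=F\subseteq C$. The edge $uv$ now counts in (1):
$$d(aG)\le\delta(A_F\cup G)\le\delta(A_F)+\delta(G)-\delta(F)-\alpha=d(aF)+d(G)-d(F)-\alpha,$$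
where we used that $A_F=\mathrm{cl}(aF)$ and that $G$ and $F$ are closed. So $d(a/G)\le d(a/F)-\alpha<r$, a contradiction.

**Step 6: $A\cup N$ is closed.** Suppose $E\subseteq A\cup N$ is finite and $D=\mathrm{cl}(E)\not\subseteq A\cup N$. Let
$$\gamma=\min\{\delta(E')-\delta(D):E\subseteq E'\subsetneq D\}.$$
Then $\gamma>0$, as $D$ is the unique minimizer. (With the strict relation $\le^*$ of Section 3 and rational $\alpha$, this number could be $0$, and the argument would stop here.) Take $F$ from (14) for $\epsilon=\gamma$ and the finite set $E\cap A$. Let $G=\mathrm{cl}(F\cup(E\cap N))\subseteq N$ and $W=A_F\cup G\subseteq A\cup N$. Again $A_F\cap G=F$, so $\delta(W)\le\delta(A_F)+\delta(G)-\delta(F)$. We have $E\subseteq D\cap W\subsetneq D$, the properness because $D\not\subseteq A\cup N$. As $aG\subseteq D\cup W$,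
$$d(aG)\le\delta(D\cup W)\le\delta(W)+\delta(D)-\delta(D\cap W)\le\delta(W)-\gamma\le d(aF)+d(G)-d(F)-\gamma.$$
Hence $d(a/G)\le d(a/F)-\gamma<r$, a contradiction.

**Step 7: the count.** Let $a,a'\in\mathfrak M\setminus N$ have associated sets $A,C$ and $A',C'$, for some choices of $C_0,C_0'$. Suppose $C=C'$ and there is a graph isomorphism $\sigma:A\to A'$ fixing $C$ pointwise with $\sigma(a)=a'$. Then $\sigma\cup\mathrm{id}_N:A\cup N\to A'\cup N$ is well defined and bijective, because $A\cap N=C=A'\cap N$. It is a graph isomorphism by Step 5 (applied to $a$ and to $a'$), and it is between closed sets by Step 6. By Step 1 it is elementary, so $\mathrm{tp}(a/N)=\mathrm{tp}(a'/N)$.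

There are at most $|N|^{\aleph_0}$ choices of the countable set $C\subseteq N$, and for each at most $2^{\aleph_0}$ isomorphism types of $(A,a)$ over $C$. Adding the types realized in $N$,
$$|S_1(N)|\le|N|+|N|^{\aleph_0}\cdot2^{\aleph_0}=|N|^{\aleph_0}.$$
Every set of size at most $\lambda$ lies in a model of size $\lambda$ (for infinite $\lambda$), so $T$ is $\lambda$-stable for every infinite $\lambda=\lambda^{\aleph_0}$, for instance $\lambda=2^{\aleph_0}$. So $T$ is stable, and Theorem A is proved. $\blacksquare$

## 9. Exponential growth in the $\omega$-stable case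

Theorem B shows that the jump from "$\omega$-stable" to "stable" was essential. Since $s_{k+1}>2^{s_k}$, the lower bound $2^{s_k-1}$ of Theorem A eventually exceeds $2^{ck}$ for every $c$, so none of the graphs of Theorem A is $\omega$-stable.

Let $T=Th(M)$ be $\omega$-categorical and $\omega$-stable. Here are the notions used; types are realized in a large saturated $\mathbb U\succ M$.

* $M^{eq}$ adds to $M$ a sort for the classes of each $\emptyset$-definable equivalence relation on tuples; $\mathrm{acl}^{eq}$ and $\mathrm{dcl}^{eq}$ are computed there. Each sort still has finitely many orbits under the automorphisms fixing a finite tuple, so over a finite tuple types are isolated and each sort contains finitely many algebraic elements. For finite tuples from $M^{eq}$, $\mathrm{acl}^{eq}$ stays inside $M^{eq}$.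
* $a$ is *independent* from $B$ over $C$ if $\mathrm{tp}(a/BC)$ does not fork over $C$. This relation is symmetric and transitive; in particular, if $ac$ is independent from $B$ over $e$, then $a$ is independent from $B$ over $ec$.
* $\mathrm{stp}(a/B)=\mathrm{tp}(a/\mathrm{acl}^{eq}(B))$ has a unique nonforking extension to every larger set. Its canonical base $\mathrm{Cb}(\mathrm{stp}(a/B))\subseteq\mathrm{acl}^{eq}(B)$ is the least $\mathrm{dcl}^{eq}$-closed set over which it does not fork and has a stationary restriction. As $T$ is $\omega$-stable, it is interdefinable with a finite tuple, and $\mathrm{tp}(a/B)$ has only finitely many global nonforking extensions.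
* $U(a/B)\ge0$ always, and $U(a/B)\ge n+1$ if and only if $\mathrm{tp}(a/B)$ has a forking extension of $U$-rank $\ge n$. $U(a/B)=0$ if and only if $a\in\mathrm{acl}^{eq}(B)$. An extension of a type of finite rank has the same rank if and only if it is nonforking, and otherwise smaller rank. Lascar's equality, for finite ranks: $U(ab/C)=U(a/Cb)+U(b/C)$.
* A definable set is *strongly minimal* if it is infinite and each of its definable subsets, with parameters, in every elementary extension, is finite or cofinite. On it $\mathrm{acl}$ is a pregeometry, with a dimension; identifying points with the same closure, and removing the closure of $\emptyset$, gives the associated geometry.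

The published results used are these.

* **(F1)** $T$ has finite Morley rank (Cherlin–Harrington–Lachlan, *$\aleph_0$-categorical, $\aleph_0$-stable structures*, Ann. Pure Appl. Logic 28 (1985)). Hence all finite tuples of $M^{eq}$ have finite $U$-rank.
* **(F2)** $T$ is one-based: $\mathrm{Cb}(\mathrm{stp}(a/B))\subseteq\mathrm{acl}^{eq}(a)$ for all finite tuples $a$ and sets $B$ (Cherlin–Harrington–Lachlan for local modularity; Buechler, *Locally modular theories of finite rank*, Ann. Pure Appl. Logic 30 (1986); see also Pillay, *Geometric Stability Theory*, 1996).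
* **(F3)** The geometry associated with a strongly minimal set in an $\omega$-categorical structure (over finitely many parameters) is degenerate, or an affine or projective geometry over a finite field (Zilber; Cherlin–Harrington–Lachlan).

**Examples.** In an infinite-dimensional $\mathbb F_2$-space $V$, the set $V\setminus\{0\}$ is strongly minimal with closure given by span, and its geometry is projective over $\mathbb F_2$; a closed set of dimension $m$ has $2^m-1$ points. In the structure with one equivalence relation $E$ that has infinitely many classes, all infinite, $U(a)=2$, and the class $a/E\in M^{eq}$ splits the rank: $U(a/E)=1$ for the imaginary element $a/E$ over $\emptyset$, and $a$ has $U$-rank $1$ over that imaginary. Step 1 produces such a splitting in general.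

**Step 1: split each element into pieces of rank one inside its own algebraic closure.** *If $a,c$ are finite tuples of $M^{eq}$ and $U(a/c)=m\ge1$, there is a finite tuple $e\in\mathrm{acl}^{eq}(ac)$ with $U(e/c)=1$ and $U(a/ce)=m-1$.*

By definition of $U$-rank, $\mathrm{tp}(a/c)$ has a forking extension of rank at least $m-1$, hence exactly $m-1$. Moving it by an automorphism over $c$, we get $B\supseteq c$ with $U(a/B)=m-1$. Let $e$ be a finite tuple interdefinable with $\mathrm{Cb}(\mathrm{stp}(ac/B))$. By (F2), $e\in\mathrm{acl}^{eq}(ac)\cap\mathrm{acl}^{eq}(B)$. The tuple $ac$ is independent from $B$ over $e$, so $a$ is independent from $B$ over $ec$. As $ec\in\mathrm{acl}^{eq}(B)$, this gives $U(a/ec)=U(a/Bec)=U(a/B)=m-1$. Since $e\in\mathrm{acl}^{eq}(ac)$, Lascar's equality, used twice, gives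
$$m=U(a/c)=U(ae/c)=U(a/ce)+U(e/c),$$
so $U(e/c)=1$.

Iterating from $c=\emptyset$, each $a\in M$ with $U(a)=m$ has a *chain* $e_1,\dots,e_m\in\mathrm{acl}^{eq}(a)$ such that, with $c_i=(e_1,\dots,e_i)$, $U(e_{i+1}/c_i)=1$ for $0\le i<m$ and $U(a/c_m)=0$, that is, $a\in\mathrm{acl}^{eq}(c_m)$. Fix a chain for one representative of each of the finitely many $\mathrm{Aut}(M)$-orbits on $M$, and transport it by automorphisms to every element. Then only finitely many types of tuples $(a,e_1,\dots,e_m)$ occur. Let $R=\max_{a\in M}U(a)$.

**Step 2: count the algebraic points in one rank-one piece.** *Let $U(e/c)=1$, with $c,e$ finite tuples of $M^{eq}$, and let $D$ be the ($c$-definable) set of realizations of $\mathrm{tp}(e/c)$. There is $K$, depending only on $\mathrm{tp}(ce)$, such that $|D\cap\mathrm{acl}^{eq}(Yc)|\le K^{m+1}$ for all finite $Y$ with $U(Y/c)\le m$.*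

*Decomposition.* A global type in $D$ extends $\mathrm{tp}(e/c)$, since $D$ isolates that type. If it is non-algebraic, its rank is at least $1=U(e/c)$, so it is a nonforking extension. There are finitely many of these, and by the finite equivalence relation theorem they are separated by a $c$-definable equivalence relation on $D$ with finitely many classes. So each class contains at most one non-algebraic global type. No class is finite, since its elements would then be in $\mathrm{acl}^{eq}(c)$, while elements of $D$ have rank $1$ over $c$. So each class is infinite. A definable subset of a class that is infinite with infinite complement in the class would give two non-algebraic global types there, by compactness. So each class is strongly minimal. Thus $D$ is a disjoint union of strongly minimal sets $D_1,\dots,D_l$, definable over a finite tuple $c'\in\mathrm{acl}^{eq}(c)$ with $c\in\mathrm{dcl}^{eq}(c')$ ($c$ together with names for the classes), and $D_i\cap\mathrm{acl}^{eq}(c')=\emptyset$.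

*Dimension.* Let $d_1,\dots,d_u\in D_i\cap\mathrm{acl}^{eq}(Yc')$ be $\mathrm{acl}$-independent over $c'$. Each $d_j$ has rank exactly $1$ over $c'd_1\cdots d_{j-1}$, so $U(d_1\cdots d_u/c')=u$ by Lascar's equality. These elements are algebraic over $Yc'$, so $u\le U(Y/c')=U(Y/c)\le m$. So the closed set $D_i\cap\mathrm{acl}^{eq}(Yc')$ has dimension at most $m$.

*Counting.* By (F3), a closed set of dimension at most $m$ in the geometry of $D_i$ over $c'$ has at most $Q^m$ points for some $Q\ge2$ that serves all $i$: the number of points in dimension $m'\le m$ is $m'$ in the degenerate case, at most $(q^{m'}-1)/(q-1)\le q^{m'}$ in the projective case, and at most $q^{m'}$ in the affine case over $\mathbb F_q$. The elements of $D_i$ giving the same point as $x$ are those of the finite set $\mathrm{acl}^{eq}(c'x)\cap D_i$. Its size depends only on the orbit of $x$ over $c'$, and there are finitely many orbits, so it is at most some $s<\infty$. Hence $|D\cap\mathrm{acl}^{eq}(Yc)|\le l\,s\,Q^m\le K^{m+1}$ with $K=\max(Q,ls)$. Everything is transported by automorphisms, so $K$ depends only on $\mathrm{tp}(ce)$.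

**Step 3: count $\mathrm{acl}(X)$ by counting chains.** Let $X\subseteq M$ with $|X|=k$. By Lascar's equality, $U(X/c)\le kR$ for every $c$. Each $a\in\mathrm{acl}(X)$ has its chain in $\mathrm{acl}^{eq}(a)\subseteq\mathrm{acl}^{eq}(X)$. There are at most $\nu$ types of chains, where $\nu$ is the number of orbits on $M$. Fix the type. Given $c_i\in\mathrm{acl}^{eq}(X)$, the next element $e_{i+1}$ realizes a determined type of rank $1$ over $c_i$ and lies in $\mathrm{acl}^{eq}(X)$, so Step 2 with $Y=X$ allows at most $K^{kR+1}$ choices, where $K$ is now the maximum over the finitely many types involved. There are at most $R$ such choices. Finally $a\in\mathrm{acl}^{eq}(c_m)$ has a determined type over $c_m$, which leaves at most $K'$ possibilities for a constant $K'$. Therefore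
$$|\mathrm{acl}(X)|\le\nu\,K'\,K^{R(kR+1)}\le2^{ck}$$
for a suitable constant $c$ and all $k\ge1$. So $g_M(k)\le2^{ck}$.

For an infinite-dimensional $\mathbb F_2$-space (countable), $\mathrm{acl}(X)$ is the span of $X$, and $k$ linearly independent vectors span $2^k$ elements, so $g_M(k)=2^k$. A function such as $f(k)=2^{k^2}$ exceeds every $2^{ck}$ for large $k$, so no $\omega$-stable structure can serve for it in Theorem A. $\blacksquare$
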